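# Continuous mass in the spectrum of supercritical percolation on $\mathbb Z^d$

## 1. The theorem and the objects in it

**Theorem 1.** Let $d\ge 2$ and $p\in(p_c(d),1]$, and let $\mu_p$ be the averaged spectral measure, at the origin, of the adjacency operator of Bernoulli bond percolation with parameter $p$ on $\mathbb Z^d$. There is $c=c(p,d)>0$ with
$$\sum_{\lambda\in\mathbb R}\mu_p(\{\lambda\})\le 1-c .$$

Let us unpack this. Keep each edge of the nearest-neighbour lattice $\mathbb Z^d$ independently with probability $p$; the kept edges are called open, the others closed, and the resulting random spanning subgraph is $G_p$. The threshold $p_c(d)$ is the bond percolation threshold, and $p>p_c(d)$ is the supercritical regime. The adjacency operator $A_p$ of $G_p$ acts on $\ell^2(\mathbb Z^d)$ by $(A_p\varphi)(v)=\sum_{u\sim v}\varphi(u)$, the sum running over neighbours in $G_p$. All degrees are at most $2d$, so $A_p$ is bounded and self-adjoint.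

**Definition (spectral measure at a vertex).** $\mu_{G_p,0}$ is the unique probability measure on $\mathbb R$ with $\int x^k\,d\mu_{G_p,0}(x)=\langle\delta_0,A_p^k\delta_0\rangle$ for all $k\ge0$. The averaged measure is $\mu_p=\mathbb E[\mu_{G_p,0}]$.

The $k$-th moment counts closed walks of length $k$ from $0$. For an atom we have $\mu_{G_p,0}(\{\lambda\})=\langle\delta_0,P_\lambda\delta_0\rangle$, where $P_\lambda=1_{\{\lambda\}}(A_p)$ is the orthogonal projection onto $\ker(A_p-\lambda)$. If the origin is isolated in $G_p$, the measure is a unit mass at $0$. If the cluster of the origin is a single edge, the eigenvalues are $\pm1$ with eigenvectors $(1,\pm1)/\sqrt2$, and the measure is $\frac12(\delta_1+\delta_{-1})$.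

We say that $\mu_p$ admits a *non-trivial continuous part* if $\sum_\lambda\mu_p(\{\lambda\})<1$. So Theorem 1 says that in the supercritical regime $\mu_p$ is not purely atomic. The question comes from "Spectra of sparse random graphs" (https://www.ceremade.dauphine.fr/~salez/spectra.pdf): there the case $d=2$, $p>p_c(2)$ is a known result, and the extension to higher dimensions is described as an important open problem. Theorem 1 gives an affirmative answer: for every $d\ge3$ and every $p\in(p_c(d),1]$, $\mu_p$ admits a non-trivial continuous part. The statement concerns the averaged measure only; nothing is claimed about the spectral type of individual realizations.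

Sections 2–9 prove Theorem 1. Section 10 states and proves Theorem 2, an extension to more general operators with two-sided bounds.

## 2. Cases done by hand, and atoms inside the infinite cluster

**All edges open.** Let $p=1$. The Fourier transform turns $A_1$ into multiplication by $2\sum_{i=1}^d\cos(2\pi\theta_i)$ on $L^2([0,1]^d)$ and $\delta_0$ into the constant $1$. So $\mu_1$ is the law of $2\sum_i\cos(2\pi U_i)$ with $U_i$ i.i.d. uniform on $[0,1]$. Each summand has a density and the summands are independent, so $\mu_1$ is absolutely continuous. Theorem 1 holds with $c=1$, and **from now on $p_c(d)<p<1$.**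

**Finite clusters.** If the cluster of $0$ is finite, $\mu_{G_p,0}$ is the spectral measure of a finite symmetric matrix, hence finitely supported. There are countably many finite connected subgraphs containing $0$, so finite clusters contribute a purely atomic measure to $\mu_p$. Any continuous mass must come from the infinite cluster.

**Atoms in the infinite cluster.** One might hope that the infinite cluster contributes no atoms. It does. Suppose two vertices $a\neq b$ have degree one in $G_p$ and are both attached to the same vertex $v$. Then $A_p\delta_a=\delta_v=A_p\delta_b$, so $\delta_a-\delta_b$ is an eigenvector with eigenvalue $0$, and the spectral measure at $a$ has an atom of mass at least $\frac12$ at $0$. Such a pair occurs in the infinite cluster with positive probability (Section 10). So we cannot prove that atoms are absent; we must prove that they do not use up all the mass.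

**Percolation facts.** Write $G=G_p$, $C(v)$ for the cluster of $v$, and $D(\cdot,\cdot)$ for the graph distance in $G$, equal to $\infty$ between different clusters. For $p>p_c(d)$, $d\ge2$, we use the following.

* **(P1)** Almost surely there is exactly one infinite open cluster $C_\infty$ (Aizenman–Kesten–Newman 1987; Burton–Keane 1989).
* **(P2)** $L^d\,\mathbb P\big(C(0)\text{ is finite and contains a vertex at }\ell^\infty\text{-distance}\ge L\text{ from }0\big)\to0$ as $L\to\infty$. In fact the probability decays exponentially (Chayes–Chayes–Grimmett–Kesten–Schonmann 1989 with Grimmett–Marstrand 1990; see Grimmett, *Percolation*, 2nd ed., Section 8.4).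
* **(P3)** There are $\rho\ge1$ and $a>0$ with $\mathbb P(0\leftrightarrow y,\ D(0,y)>\rho|y|_1)\le e^{-a|y|_1}$ for all large $|y|_1$ (Antal–Pisztora, Ann. Probab. 24 (1996), Thm 1.1).

We also use the FKG inequality (increasing events are positively correlated) and the ergodic theorem for lattice shifts.

## 3. From the rank of a resolvent block to continuous mass

Atoms of $\mu_p$ correspond to eigenvalues of high multiplicity in large boxes. To bound multiplicities we use the resolvent $(x-A)^{-1}$ with $x$ an indeterminate.

Let $F=\mathbb R(x)$, viewed inside the Laurent series field $\mathbb R((1/x))$. The degree of $P/Q\neq0$ is $\deg P-\deg Q$, and $O(\cdot)$ refers to $x\to\infty$. For a finite graph $\Gamma$ with adjacency matrix $A_\Gamma$, the matrix $x-A_\Gamma$ is invertible over $F$ and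
$$(x-A_\Gamma)^{-1}=\sum_{k\ge0}A_\Gamma^k\,x^{-k-1}.\tag{1}$$
Since $A_\Gamma^k(b,a)$ counts walks of length $k$ from $b$ to $a$, the entry $(b,a)$ has degree exactly $-\mathrm{dist}_\Gamma(b,a)-1$ when $a,b$ are connected, and is $0$ otherwise. For instance, on a single edge $\{1,2\}$ the $(1,1)$ entry is $x/(x^2-1)=x^{-1}+x^{-3}+\cdots$ and the $(1,2)$ entry is $1/(x^2-1)$. A submatrix with rows $J$ and columns $I$ is written $[J,I]$.

The first lemma gives a simple geometric reason for a block to be non-singular: each $b_i$ has its own partner $a_i$ strictly nearer than all other $a_j$.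

**Lemma 1.** Let $\Gamma$ be a finite graph and let $a_1,\dots,a_q,b_1,\dots,b_q$ be vertices with $\ell_i:=\mathrm{dist}_\Gamma(b_i,a_i)<\infty$ and $\mathrm{dist}_\Gamma(b_i,a_j)>\ell_i$ for $j\neq i$. Then $M=\big[(x-A_\Gamma)^{-1}(b_i,a_j)\big]_{i,j}$ is non-singular over $F$.

*Proof.* Multiply row $i$ by $x^{\ell_i+1}$. By (1), as $x\to\infty$ the diagonal entry tends to $A_\Gamma^{\ell_i}(b_i,a_i)\ge1$, and the entry $(i,j)$ with $j\ne i$ is $O(1/x)$. So the determinant of the rescaled matrix tends to a product of numbers $\ge1$, and $\det M\neq0$. $\square$

The second lemma turns a block of large rank between distant sets into a bound on multiplicities.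

**Lemma 2.** Let $A$ be the adjacency matrix of a finite graph on the vertex set $B$ and $m_\lambda=\dim\ker(A-\lambda)$. Suppose $I,J\subset B$, $\mathrm{dist}(I,J)\ge\ell$ ($\ell$ a real number), and $(x-A)^{-1}[J,I]$ has rank $\ge r\ge1$ over $F$. Then $\sum_\lambda\min(m_\lambda,r)\ge r(\ell+1)$.

*Proof.* Choose $I'\subset I$, $J'\subset J$ of size $r$ with $\Delta:=\det(x-A)^{-1}[J',I']\neq0$. Let $W\subset\mathbb R^B$ be the smallest $A$-invariant subspace containing $\delta_i$ for $i\in I'$. Put $q=\dim W$, $A_W=A|_W$ and $\chi=\det(x-A_W)$, a polynomial of degree $q$. We bound $q$ from below and then from above.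

*Lower bound.* For $i\in I'$ we have $(x-A)^{-1}\delta_i=(x-A_W)^{-1}\delta_i$. Choosing a basis of $W$, we get $(x-A)^{-1}[J',I']=C\,(x-A_W)^{-1}B'$ with constant real matrices $C$ ($r\times q$) and $B'$ ($q\times r$). Since $\Delta\ne0$, $q\ge r$. By Cauchy–Binet, $\Delta$ is a real linear combination of $r\times r$ minors of $(x-A_W)^{-1}$. By Jacobi's formula, each such minor times $\chi$ equals $\pm$ the complementary minor of $x-A_W$, a polynomial. So $\chi\Delta$ is a non-zero polynomial, its degree is $\ge0$, and $\deg\Delta\ge-q$. On the other hand each entry of the block is $O(x^{-\ell-1})$ by (1), and $\Delta$ is a sum of signed products of $r$ entries, so $\deg\Delta\le-r(\ell+1)$. Hence $q\ge r(\ell+1)$.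

*Upper bound.* Let $P_\lambda$ be the eigenprojections of $A$. They are polynomials in $A$, so $P_\lambda W\subset W$ and $W=\bigoplus_\lambda P_\lambda W$. Since $W$ is spanned by the vectors $A^k\delta_i$ and $P_\lambda A^k\delta_i=\lambda^kP_\lambda\delta_i$, we have $P_\lambda W=\mathrm{span}\{P_\lambda\delta_i:i\in I'\}$, of dimension at most $\min(m_\lambda,r)$. Summing, $q\le\sum_\lambda\min(m_\lambda,r)$. $\square$

As a check, take a path with $\ell+1$ vertices, $I$ and $J$ its two ends, $r=1$. The lemma says that there are at least $\ell+1$ distinct eigenvalues, so all eigenvalues of a path are simple.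

The third lemma compares atoms of $\mu_p$ with multiplicities in a box.

**Lemma 3.** Let $B\subset\mathbb Z^d$ be finite, $\partial B$ the set of vertices of $B$ with a lattice neighbour outside $B$, and $A_B=1_BA_p1_B$. For every $\lambda$,
$$\mathbb E\dim\ker(A_B-\lambda)\ \ge\ |B|\,\mu_p(\{\lambda\})-|\partial B| .$$

*Proof.* Let $M=\{1_B\varphi:\varphi\in\ker(A_p-\lambda)\}$. The operator $1_BP_\lambda1_B$ is positive, has norm at most $1$, and has range in $M$; so $\dim M$ is at least its rank, which is at least its trace. By translation invariance, the expected trace $\mathbb E\sum_{v\in B}\langle\delta_v,P_\lambda\delta_v\rangle$ equals $|B|\mu_p(\{\lambda\})$. If $u=1_B\varphi\in M$ and $v\in B\setminus\partial B$, all lattice neighbours of $v$ are in $B$, so $(A_Bu)(v)=(A_p\varphi)(v)=\lambda u(v)$. Thus $(A_B-\lambda)u$ vanishes off $\partial B$, and the kernel of the map $M\ni u\mapsto((A_B-\lambda)u)|_{\partial B}$ lies in $\ker(A_B-\lambda)$. This kernel has dimension at least $\dim M-|\partial B|$. Take expectations. $\square$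

Here is the statement that carries all the probability. We cut $\mathbb Z^d$ into blocks of side $L$, take sources near the middle hyperplane of a large box, and look at the resolvent far away.

**Proposition 4.** Let $d\ge2$, $p_c(d)<p<1$. There are integers $L,k\ge1$ such that, with
$$B_z=Lz+[0,L)^d\cap\mathbb Z^d,\qquad V_n=\bigcup_{|z|_\infty\le2n}B_z,\qquad J=\bigcup_{n<|z|_\infty\le2n}B_z,$$
$$S_0=\{z\in k\mathbb Z^d:\ z_1=0,\ |z|_\infty\le n/2\},$$
for all large $n$, with probability $\ge\frac12$ there is $I\subset\bigcup_{z\in S_0}B_z$ such that $(x-A_{V_n})^{-1}[J,I]$ has rank at least $r:=\lceil|S_0|/8\rceil$ over $F$.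

**Proof of Theorem 1 from Proposition 4.** A point of $I$ is in a block with $|z|_\infty\le n/2$ and a point of $J$ in one with $|z'|_\infty\ge n+1$, so their $\ell^\infty$-distance is at least $L(n/2+1)-(L-1)>nL/2$; hence $\mathrm{dist}(I,J)\ge nL/2$. Moreover $|S_0|=(2\lfloor n/2k\rfloor+1)^{d-1}\ge(n/2k)^{d-1}$ and $N:=|V_n|=((4n+1)L)^d\le(5nL)^d$. Write $m_\lambda=\dim\ker(A_{V_n}-\lambda)$. By Lemma 2, on an event of probability at least $\frac12$,
$$\sum_\lambda\min(m_\lambda,r)\ \ge\ r\,\frac{nL}2\ \ge\ \frac{L\,n^d}{16(2k)^{d-1}}\ \ge\ c'N,\qquad c'=\frac{L}{16(2k)^{d-1}(5L)^d},$$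
and $c'$ does not depend on $n$. Let $\Lambda\subset\mathbb R$ be finite. Bound $\min(m_\lambda,r)$ by $r$ on $\Lambda$ and by $m_\lambda$ off $\Lambda$, use $\sum_\lambda m_\lambda=N$, and apply Lemma 3:
$$\tfrac12c'N\le\mathbb E\sum_\lambda\min(m_\lambda,r)\le|\Lambda|r+\mathbb E\Big[N-\sum_{\lambda\in\Lambda}m_\lambda\Big]\le|\Lambda|r+N(1-\mu_p(\Lambda))+|\Lambda||\partial V_n|.\tag{2}$$
Both $r$ and $|\partial V_n|$ are $O(n^{d-1})$, while $N\ge n^d$. Dividing by $N$ and letting $n\to\infty$ gives $\mu_p(\Lambda)\le1-c'/2$ for every finite $\Lambda$. Hence $\sum_\lambda\mu_p(\{\lambda\})\le1-c'/2$. $\square$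

It remains to prove Proposition 4.

## 4. Private geodesics: enough at $p=1$, not enough for $p<1$

Lemma 1 is the obvious way to get rank, so let us try it.

**It works at $p=1$.** Take the full box $[0,s)^d$, and for $y\in[0,s)^{d-1}$ put $a_y=(0,y)$, $b_y=(s-1,y)$. Graph distances in the box are $\ell^1$-distances, so $\mathrm{dist}(b_y,a_{y'})=s-1+|y-y'|_1$, which is larger than $\mathrm{dist}(b_y,a_y)=s-1$ when $y'\ne y$. Lemma 1 gives rank $s^{d-1}$, and Lemma 2 with $\ell=s-1$ gives $\sum_\lambda\min(m_\lambda,s^{d-1})\ge s^d$, the whole dimension. Arguing as in (2), for finite $\Lambda$ we get $s^d\le O(|\Lambda|s^{d-1})+s^d(1-\mu_1(\Lambda))$, so $\mu_1$ has no atoms. This recovers part of the Fourier computation without Fourier analysis.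

**Where it stops for $p<1$.** We need order $n^{d-1}$ pairs in a box of side of order $n$, each pair at distance of order $n$. What controls distances in $G$ is (P3), and for $p<1$ it cannot hold with $\rho=1$: for $y=me_1$, $D(0,y)\le m$ forces the straight segment to be open, which has probability $p^m$, while $\mathbb P(0\leftrightarrow y)\ge\mathbb P(0\in C_\infty)^2$ by (P1) and FKG. So $\rho>1$. Suppose we verify the hypothesis of Lemma 1 from $D(b_i,a_i)\le\rho|b_i-a_i|_1$ and the trivial bound $D(b_i,a_j)\ge|b_i-a_j|_1$. Then we need $|b_i-a_j|_1>\rho|b_i-a_i|_1$, so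
$$|a_i-a_j|_1\ \ge\ |b_i-a_j|_1-|b_i-a_i|_1\ >\ (\rho-1)|b_i-a_i|_1 .$$
If $|b_i-a_i|_1\ge\gamma n$ for a fixed $\gamma>0$, the $a_i$ are separated by more than $(\rho-1)\gamma n$, and only a bounded number of them fit in a box of side $O(n)$. Long-distance comparisons lose a constant factor, and this is fatal. What survives is the use of Lemma 1 at *bounded* scale: pairs at distance $\le\rho'L$, separated from each other by more than $\rho'L$.

**Many disjoint paths do not suffice either.** One could ask instead for many vertex-disjoint open paths from $I$ to $J$. But walks are counted together and may cancel in the determinant. Take the 4-cycle with parts $I=\{a_1,a_2\}$ and $J=\{b_1,b_2\}$, every $a_i$ joined to every $b_j$. There are two disjoint edges from $I$ to $J$. The eigenvalues are $2,0,0,-2$, and the eigenvalue-$0$ vectors $\delta_{a_1}-\delta_{a_2}$, $\delta_{b_1}-\delta_{b_2}$ do not contribute to $(b,a)$ entries. So each entry of the block is $\frac14\big(\frac1{x-2}-\frac1{x+2}\big)=\frac1{x^2-4}$, and the rank is $1$.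

## 5. Dangling paths against a rank defect

We argue by contradiction with a random perturbation. Sources sit at sites $I$ near the middle hyperplane. If the rank of $[J,I]$ is much smaller than $|I|$, there is a large space $\mathcal N$ of source vectors $y\in F^I$ for which $f=(x-A_{V_n})^{-1}y$ vanishes on $J$. Somewhere between the middle and $J$ there must be a contour: just outside it all these $f$ vanish at certain prescribed sites $t'$, and just inside they do not all vanish at prescribed sites $t$. Between $t$ and $t'$ the distance is bounded, so Lemma 1 applies there, and it shows that vanishing at the $t'$ can be seen as a set of independent conditions.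

The randomness that destroys this situation is attached at the sites $t$. Suppose a path $u_1,\dots,u_X$ hangs at $t$, with only $u_1$ adjacent to $t$ and no sources on it. If $P_j$ is the path with $j$ vertices and $1$ an end vertex, put
$$\varphi_j=\big[(x-A_{P_j})^{-1}\big]_{11}\quad(j\ge1),\qquad\varphi_0=0 .\tag{3}$$
The equation on the dangling path is $(x-A_{P_X})f=f(t)\delta_{u_1}$, so $f(u_1)=\varphi_Xf(t)$. Seen from the rest of the graph, the path acts as a source of strength $\varphi_Xf(t)$ at $t$. The first values are $\varphi_1=1/x$, $\varphi_2=x/(x^2-1)$, $\varphi_3=(x^2-1)/(x^3-2x)$.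

*The $\varphi_j$ are distinct.* A symmetric tridiagonal matrix with non-zero off-diagonal entries has simple eigenvalues, and its eigenvectors have non-zero first coordinate. (If the first coordinate is $0$, the eigenvalue equation read row by row forces all coordinates to be $0$; two independent eigenvectors would have a combination with first coordinate $0$.) So in $\varphi_j=\sum_\lambda v_\lambda(1)^2/(x-\lambda)$, the sum over the $j$ eigenvalues with normalized eigenvectors $v_\lambda$, all residues are non-zero, and $\varphi_j$ has exactly $j$ poles.

**A toy instance.** Let the graph without dangling path be the path $a_1,t,t',a_2$, with sources allowed at $a_1,a_2,t$, and require $g(t')=0$. The equation at $t'$ gives $g(t)+g(a_2)=0$. So the admissible functions are $g=(\alpha,\beta,0,-\beta)$, a space of dimension two, and the source at $t$ is $x\beta-\alpha$. If a path of length $X$ hangs at $t$, we must have $x\beta-\alpha=\varphi_X\beta$, and the dimension drops to one. Suppose now that earlier conditions had already cut the space down to the line $\alpha=\xi\beta$ with some $\xi\in F$. The condition at $t$ costs nothing only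 if $\varphi_X=x-\xi$, and this holds for at most one value of $X$. If $X$ is uniform on $h$ values, a free condition has probability at most $1/h$.

On a contour with $m$ edges we will have about $c_0m$ such conditions. A space of dimension $|S|$ must keep dimension $\frac34|S|$, so few conditions may cost a dimension. If $c_0m$ is at least comparable with $|S|$, a fixed proportion of the conditions must be free, which has probability at most $(4/h)^{c_0m/2}$. There are at most $(4C_1)^m$ contours, with $C_1$ independent of $h$. Choosing $h$ large wins. Since the position of the contour depends on the dangling lengths, we must fix the contour first and use a union bound; and all sites must be chosen without looking at the lengths $X$. The next sections arrange this.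

**Constants**, fixed in this order:

* $\rho'=10d\rho$, $R_0=\lceil\rho'\rceil+3$, $\kappa=\lceil2\rho'\rceil+12$, $c_0=\dfrac1{4d(2R_0+1)^d}$, $c_1=\dfrac1{8d(2\kappa+1)^d}$;
* $C_1=2(6(d-1))^2$;
* $k_0\ge1$ with $(2k_0+1)^{d-1}\ge1/c_0$ (note $1/c_0\ge16d$), and an integer $k\ge dk_0\rho'+k_0+2$ (so $k>2k_0$);
* $h\ge4$ with $4C_1(4/h)^{c_0/2}\le\frac14$;
* $L$, a large multiple of $h+3$, chosen at the end of Section 6.

None of $\rho',R_0,\kappa,c_0,c_1,C_1,k_0,k$ depends on $h$ or $L$.

## 6. Chambers, prescribed sites and good blocks

**Chambers.** The purpose is to find dangling paths of uniform random length, independent of everything else we look at.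

**Definition (chamber).** For $u_0\in(h+3)\mathbb Z^d$ let $u_j=u_0+je_1$. The chamber with *base* $u_0$ has *interior* $u_1,\dots,u_h$, and $\mathcal E_{u_0}$ is the set of lattice edges incident to its interior. The chamber is *prepared* if all edges of $\mathcal E_{u_0}$ other than the $h$ segment edges $\{u_j,u_{j+1}\}$, $0\le j<h$, are closed, and exactly one segment edge, say $\{u_X,u_{X+1}\}$, is closed.

The interior of a prepared chamber consists of a path $u_1,\dots,u_X$ hanging at $u_0$ (empty if $X=0$) and the set $\{u_{X+1},\dots,u_h\}$, which is a connected component of $G$. For example, if $h=4$ and $X=2$, then $u_0u_1$, $u_1u_2$, $u_3u_4$ are open, all other edges touching $u_1,\dots,u_4$ are closed, a path of two vertices hangs at $u_0$, and $\{u_3,u_4\}$ is an isolated edge.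

The bases of two different chambers differ by a non-zero element of $(h+3)\mathbb Z^d$. The closest case is a shift by $(h+3)e_1$: the interior ends at $u_h$, the next base is $u_{h+3}$ and the next interior starts at $u_{h+4}$. So interiors of different chambers are at distance at least $4$, and the sets $\mathcal E_{u_0}$ are pairwise disjoint. A base is never an interior vertex, and it has distance at least $3$ from the interior of any other chamber. If $(h+3)\mid L$, a chamber with base in $B_z$ is contained in $B_z$.

**Hiding the lengths.** Let $\mathcal G$ be the $\sigma$-field generated by all indicators of preparedness, the states of all edges in $\mathcal E_{u_0}$ for unprepared chambers, and the states of all edges outside $\bigcup\mathcal E_{u_0}$. The $h$ possible configurations of a prepared chamber have equal probabilities (each has the same numbers of open and closed edges), and different chambers and the remaining edges are independent. Therefore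
$$\text{conditionally on }\mathcal G,\text{ the variables }X\text{ of the prepared chambers are i.i.d. uniform on }\{0,\dots,h-1\}.\tag{4}$$

Let $G^\circ$ be $G$ with the interiors of all prepared chambers deleted. Its edges are not incident to prepared interiors, so $G^\circ$ is $\mathcal G$-measurable. Each deleted piece either hangs at a single vertex or is a separate component. A shortest path between vertices of $V(G^\circ)$ never enters such a piece, hence $D_{G^\circ}=D$ on $V(G^\circ)$, and shortest paths between vertices of $V(G^\circ)$ avoid prepared interiors. All bases are in $V(G^\circ)$.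

**Definition (sites and good blocks).** Let $t_z$ be the lexicographically first base in $B_z$ of a prepared chamber such that the $G^\circ$-component of the base contains a vertex at $\ell^\infty$-distance $\ge L$ from it; $t_z$ is undefined if there is none. The index $z$ is *good* if $t_{z''}$ exists for all $z''$ with $|z''-z|_1\le1$ and $D(t_z,t_{z''})\le\rho'L$ for these $z''$. Otherwise $z$ is *bad*.

Since $D=D_{G^\circ}$ at these sites, goodness and the $t_z$ are $\mathcal G$-measurable. Example: suppose every chamber is prepared and every edge outside $\bigcup\mathcal E_{u_0}$ is open. Then $t_z=Lz$. From $Lz$ one can walk straight to $L(z\pm e_i)$ for $i\ge2$, because interior vertices have first coordinate not divisible by $h+3$. To reach $L(z\pm e_1)$, take one step in direction $e_2$, walk $L$ steps along $\pm e_1$, and step back, for a total of $L+2$. As $\rho'\ge20$, every $z$ is good. On the other hand, $z$ is bad whenever $B_z$ contains no prepared chamber.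

**Locality.** We need goodness of distant blocks to be independent. Say that an edge is within distance $s$ of a set if both endpoints are. Whether a base $u_0$ has a $G^\circ$-component reaching $\ell^\infty$-distance $\ge L$ is determined by $G^\circ$ inside the $\ell^\infty$-ball of radius $L$ about $u_0$. To know $G^\circ$ there, we need the edges of the chambers whose interiors meet the ball; so edges within distance $L+h+1\le2L$ of $u_0$ suffice. The event $D(t_z,t_{z''})\le\rho'L$, with the sites given, is determined by edges within distance $\rho'L$ of $B_z$. Points of $B_{z''}$ are within distance $L$ of $B_z$, so goodness of $z$ depends only on edges within $\ell^\infty$-distance $(\rho'+4)L$ of $B_z$. If $|z-\tilde z|_\infty\ge\kappa$, the distance between $B_z$ and $B_{\tilde z}$ is greater than $(\kappa-1)L>2(\rho'+4)L$, so the two edge sets are disjoint. Hence goodness events at blocks with pairwise $\ell^\infty$-distance $\ge\kappa$ are independent. As $(h+3)\mid L$, shifts by $Lz$ preserve the chambers, and $\beta_L:=\mathbb P(z\text{ bad})$ does not depend on $z$.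

**Lemma 5.** For fixed $h$, $\beta_L\to0$ as $L\to\infty$ along multiples of $h+3$.

*Proof.* Fix $z$. We list four events, each of probability tending to $1$, which together imply that $z$ is good.

*(a) The sites exist.* Fix a base $u_0$ and delete $u_1,\dots,u_h$ from $\mathbb Z^d$. The remaining percolation still has an infinite cluster a.s.: an infinite connected locally finite graph minus finitely many vertices has finitely many components up to those not touched, each adjacent to a deleted vertex, so one of them is infinite. So some fixed $v$ lies in an infinite cluster off $\{u_1,\dots,u_h\}$ with positive probability. The graph $\mathbb Z^d\setminus\{u_1,\dots,u_h\}$ is connected. Indeed, from a vertex on the line $u_0+\mathbb Ze_1$ a ray in direction $e_2$ avoids the segment, from any other vertex a ray in direction $e_1$ does, and the complement of a large cube is connected. Take a finite path from $u_0$ to $v$ avoiding $u_1,\dots,u_h$. By FKG, with positive probability this path is open and $v$ is in an infinite cluster off $\{u_1,\dots,u_h\}$; then so is $u_0$. This event depends only on edges outside $\mathcal E_{u_0}$, and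 preparedness depends only on $\mathcal E_{u_0}$ and has positive probability because $0<p<1$. Hence with positive probability the chamber at $u_0$ is prepared and $u_0\in C_\infty$. By the ergodic theorem for translations in $(h+3)\mathbb Z^d$, the proportion of bases in $[0,L)^d$ with this property tends to a positive constant. By stationarity and a union bound over $2d+1$ blocks, with probability $\to1$ each $B_{z''}$ with $|z''-z|_1\le1$ contains such a base.

The $G^\circ$-component of such a base is infinite. Indeed, $C_\infty\cap V(G^\circ)$ is connected in $G^\circ$, because $D_{G^\circ}=D$ there. It is infinite, because $C_\infty$ is obtained from it by attaching at most $h$ vertices at each base it contains. So $t_{z''}$ exists.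

*(b) The sites are in $C_\infty$.* By (P2) and a union bound over $(2d+1)L^d$ vertices, with probability $\to1$ no vertex of these blocks has a finite cluster containing a vertex at $\ell^\infty$-distance $\ge L$ from it. The $G$-cluster of an existing $t_{z''}$ does contain such a vertex, so it is infinite.

*(c) A meeting point.* With probability $\to1$, $C_\infty\cap B_{z+3e_1}\ne\emptyset$, because $\mathbb P(C_\infty\text{ misses a cube of side }L)\to\mathbb P(C_\infty=\emptyset)=0$.

*(d) Distances.* For $u\in\bigcup_{|z''-z|_1\le1}B_{z''}$ and $w\in B_{z+3e_1}$, the first block coordinates differ by $2$, $3$ or $4$ and the others by at most $1$, so $L\le|u-w|_\infty\le5L$. By (P3) and a union bound over $O(L^{2d})$ pairs, with probability $\to1$ all such connected pairs satisfy $D(u,w)\le\rho|u-w|_1\le5d\rho L$.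

On (a)–(d) pick $w\in C_\infty\cap B_{z+3e_1}$. Then $D(t_z,t_{z''})\le D(t_z,w)+D(w,t_{z''})\le10d\rho L=\rho'L$. $\square$

**Choice of $L$.** Fix $L$, a multiple of $h+3$, such that with $\beta=\beta_L$
$$16\,C_1\,\beta^{c_1}\le\tfrac14,\qquad 2(2k_0+1)^d\beta\le\tfrac1{10}.\tag{5}$$

## 7. The kernel of the block and its contours

Let $Q_z=z+[-k_0,k_0]^d\cap\mathbb Z^d$, and
$$S=\{z\in S_0:\text{all }v\in Q_z\text{ are good}\},\qquad I=\{t_z:z\in S\}.$$
The sites lie in different blocks, so $|I|=|S|$. Both $S$ and $I$ are $\mathcal G$-measurable. Let $G_n=G|_{V_n}$ and $\mathcal R=(x-A_{V_n})^{-1}$. Throughout, $n$ is so large that $n/2+k_0\le n$, that $n+1\le2n$, and that every path of length $\le dk_0\rho'L$ starting in a block with $|z|_\infty\le n+1$ stays in $V_n$. Put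
$$\mathcal N=\{y\in F^I:(\mathcal Ry)|_J=0\},\qquad\mathcal F=\mathcal R\mathcal N .$$
Then $\operatorname{rank}\mathcal R[J,I]=|S|-\dim\mathcal N$ and $\dim\mathcal F=\dim\mathcal N$. Mark the blocks where some $f\in\mathcal F$ is seen, together with the bad ones:
$$Z=\{z\text{ good},\ |z|_\infty\le n:\ f(t_z)\ne0\text{ for some }f\in\mathcal F\},\qquad\Sigma=Z\cup\{z\text{ bad}:|z|_\infty\le n\}.$$
For the rest of this section suppose that
$$|S|\ge\tfrac12|S_0|\quad\text{and}\quad\dim\mathcal N\ge\tfrac34|S|.\tag{6}$$

**Step 1: most sources are surrounded by $Z$.** This step shows that the functions of $\mathcal F$ do not already vanish close to their sources. Call $z\in S$ of type A if some $v_z\in Q_z$ is not in $Z$, and of type B otherwise, and write $S=S_A\sqcup S_B$. We claim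
$$|S_B|\ge\tfrac34|S| .\tag{7}$$
For $z\in S_A$ the index $v_z$ is good, $|v_z|_\infty\le n/2+k_0\le n$ and $v_z\notin Z$, so $f(t_{v_z})=0$ for all $f\in\mathcal F$. All blocks of $Q_z$ are good, so following a nearest-neighbour chain of at most $dk_0$ steps inside $Q_z$ from $v_z$ to $z$ gives $D(t_{v_z},t_z)\le dk_0\rho'L$. The corresponding path stays in $V_n$, so the same bound holds for the distance in $G_n$. For $\tilde z\in S_A\setminus\{z\}$ we have $|v_z-\tilde z|_\infty\ge k-k_0$, so
$$|t_{v_z}-t_{\tilde z}|_\infty>(k-k_0-1)L>dk_0\rho'L .$$
By Lemma 1 in $G_n$, with $b=t_{v_z}$ and $a=t_z$, the matrix $[\mathcal R(t_{v_z},t_{\tilde z})]_{z,\tilde z\in S_A}$ is non-singular. So the $|S_A|$ linear conditions $(\mathcal Ry)(t_{v_z})=0$ on $y\in F^I$ are independent, and they hold on $\mathcal N$. Hence $\frac34|S|\le\dim\mathcal N\le|S|-|S_A|$, which is (7).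

**Step 2: the contours.** This step draws the surface between marked and unmarked blocks. Let $\mathcal O$ be the unbounded component of $\mathbb Z^d\setminus\Sigma$; it contains $\{|z|_\infty>n\}$. Let $K_1,K_2,\dots$ be the connected components of $\mathbb Z^d\setminus\mathcal O$. They are finite, contained in $\{|z|_\infty\le n\}$, and pairwise non-adjacent. Each $K_j$ is adjacent to $\mathcal O$, since $\mathbb Z^d$ is connected and $K_j$ is adjacent to no other $K_i$. Therefore $\mathbb Z^d\setminus K_i=\mathcal O\cup\bigcup_{j\ne i}K_j$ is connected. Keep only those $K_i$ that meet $S_B$. Let $\Pi_i$ be the set of edges between $K_i$ and its complement. Their outer endpoints lie in $\mathcal O$, so the $\Pi_i$ are disjoint. Put $\Pi=\bigcup\Pi_i$ and $m=|\Pi|$.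

Let $\{z,z'\}\in\Pi$ with inner endpoint $z\in K_i$ and outer endpoint $z'\in\mathcal O$. Then:

* $z'\notin\Sigma$, and $z\in\Sigma$, since otherwise $z$, being adjacent to $\mathcal O$, would belong to $\mathcal O$.
* If $z$ is good, then $z\in Z$.
* If $z'$ is good, then $f(t_{z'})=0$ for all $f\in\mathcal F$. Indeed, if $|z'|_\infty\le n$, then $z'\notin Z$; if $|z'|_\infty=n+1$, then $t_{z'}\in J$, where $f$ vanishes.

**Step 3: the contours are long.** We show
$$m\ge\frac1{2c_0}|S_0|,\qquad\text{so}\quad m\ge8d|S_0|\ge|S_0|\quad\text{and}\quad c_0m\ge\tfrac12|S_0| .\tag{8}$$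
For $z\in S_B$ the cube $Q_z\subset Z\subset\Sigma$ is connected, hence contained in one $K_i$, and this $K_i$ is kept. Each line parallel to $e_1$ that meets a kept $K_i$ contains at least two edges of $\Pi_i$, one where it first enters $K_i$ and one where it last leaves. The projections of the cubes $Q_z$, $z\in S_0$, along $e_1$ are disjoint, because $k>2k_0$ and $z_1=0$ on $S_0$; each consists of $(2k_0+1)^{d-1}$ lines. With (7) and (6),
$$m\ge2(2k_0+1)^{d-1}|S_B|\ge\tfrac34(2k_0+1)^{d-1}|S_0|\ge\frac1{2c_0}|S_0| ,$$
and $1/c_0\ge16d$ gives the rest of (8).

## 8. Counting families of contours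

We want a list of possible contours that does not depend on the configuration.

**Definition.** $\mathfrak P_m$ is the set of families $\{\Pi_i\}$ of edge boundaries of finite, connected, pairwise disjoint and non-adjacent sets $K_i\subset\{|z|_\infty\le n\}$ with connected complements, each $K_i$ containing a point of $S_0$, with $\sum|\Pi_i|=m$.

The edge boundary $\Pi_i$ determines $K_i$ as the finite component left after removing $\Pi_i$, so the family determines which endpoint of an edge is inner. We write $\Pi=\bigcup\Pi_i$ and, by a slight abuse, $\Pi\in\mathfrak P_m$ for the family. Under (6) the family of Section 7 belongs to $\mathfrak P_m$. The smallest member has one set $K_1=\{0\}$; then $\Pi_1$ consists of the $2d$ edges at $0$. The edges $\{0,e_1\}$ and $\{0,e_2\}$ lie in the common 4-cycle $0,e_1,e_1+e_2,e_2$. This is the kind of adjacency we use.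

**Lemma 6.** If $m\ge|S_0|$, then $|\mathfrak P_m|\le(4C_1)^m$.

*Proof.* *4-cycles generate.* First we show that every closed walk in $\mathbb Z^d$ is, as an edge set mod 2, a sum of 4-cycles. Write the walk as a word in the letters $\pm e_i$. Interchanging two consecutive letters of different directions changes the edge sum mod 2 by a 4-cycle. After finitely many interchanges all letters $\pm e_1$ come first, then all $\pm e_2$, and so on. Since the walk is closed, each of these $d$ blocks is a closed walk on a line. Such a walk uses every edge an even number of times, so the final edge sum is $0$ mod 2.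

*Connectivity of a contour.* Let $\Pi_1$ be the edge boundary of a finite connected $K_1$ with connected complement, and call two edges adjacent if they lie in a common 4-cycle. We show that $\Pi_1$ is connected for this adjacency. Let $\Pi_1=\Pi'\sqcup\Pi''$ with both parts non-empty, and choose $e'\in\Pi'$, $e''\in\Pi''$. Join their inner endpoints by a path inside $K_1$ and their outer endpoints by a path in the complement. This gives a closed walk that uses exactly the edges $e',e''$ of $\Pi_1$, each once. Write it mod 2 as a sum of 4-cycles. It has exactly one edge in $\Pi'$, so some 4-cycle $O$ of the sum has $|O\cap\Pi'|$ odd. A cycle meets the cut $\Pi_1$ in an even number of edges, so $|O\cap\Pi''|$ is odd too. Thus an edge of $\Pi'$ is adjacent to an edge of $\Pi''$.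

*Counting through a given edge.* Each edge lies in $2(d-1)$ 4-cycles, each containing three other edges, so the adjacency graph has maximal degree at most $6(d-1)$. A connected set of $m_1$ edges containing a given edge can be explored by walking around a spanning tree, so there are at most $(6(d-1))^{2m_1}$ of them.

*Anchoring.* Let $v\in K_1$, $|\Pi_1|=m_1$, and let $j\ge0$ be least with $v+(j+1)e_1\notin K_1$. Then $\{v+je_1,v+(j+1)e_1\}\in\Pi_1$. The $j+1$ lines $v+le_1+\mathbb Re_2$, $0\le l\le j$, all meet $K_1$ and contain distinct edges of $\Pi_1$, so $j<m_1$. Thus for given $v$ there are at most $m_1$ positions for this edge, and at most $m_1(6(d-1))^{2m_1}\le C_1^{m_1}$ possible $\Pi_1$ of size $m_1$ with $v\in K_1$.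

*Conclusion.* To describe a family, choose one point of $S_0$ in each $K_i$ (a subset of $S_0$: at most $2^{|S_0|}$ choices), the sizes $m_i$ in the order of these points (at most $2^m$ choices), and then the $\Pi_i$ (at most $\prod C_1^{m_i}=C_1^m$ choices). So $|\mathfrak P_m|\le2^{|S_0|}2^mC_1^m\le(4C_1)^m$. $\square$

## 9. Probability estimates and the end of the proof of Proposition 4

**Step (i): most of $S_0$ survives.** We have $\mathbb E|S_0\setminus S|\le(2k_0+1)^d\beta|S_0|$. By Markov and (5), $\mathbb P(|S|<\frac12|S_0|)\le2(2k_0+1)^d\beta\le\frac1{10}$.

**Step (ii): no contour has many bad endpoints.** Let $\mathcal B$ be the event that for some $m\ge|S_0|$ and some family in $\mathfrak P_m$, more than $m/4$ edges of $\Pi$ have a bad endpoint. Fix a family. Each vertex is an endpoint of at most $2d$ edges, so if more than $m/4$ edges have a bad endpoint, there are at least $m/(8d)$ bad blocks among the at most $2m$ endpoints. Choosing greedily, and discarding after each choice the at most $(2\kappa+1)^d$ blocks at $\ell^\infty$-distance $<\kappa$, we keep at least $c_1m$ bad blocks with pairwise distance $\ge\kappa$. There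 are at most $2^{2m}$ sets of endpoints, and goodness at such blocks is independent, so the probability is at most $4^m\beta^{c_1m}$. With Lemma 6 and (5),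
$$\mathbb P(\mathcal B)\le\sum_{m\ge|S_0|}(16\,C_1\beta^{c_1})^m\le\sum_{m\ge|S_0|}4^{-m}.$$

**Step (iii): the test argument for a fixed contour.** Fix $m\ge|S_0|$ and a family in $\mathfrak P_m$. In this step we never look at $\mathcal F$; we set up a sequence of subspaces in which each dangling length is tested once.

*Choosing the test sites.* Call an edge $\{z,z'\}\in\Pi$ ($z$ inner) *usable* if $z,z'$ are good and $z\notin S$. Let $\mathcal U_\Pi$ be the $\mathcal G$-measurable event that at least $m/2$ edges are usable. On $\mathcal U_\Pi$ the usable edges have at least $m/(4d)$ distinct inner endpoints. So we can choose, greedily and by a $\mathcal G$-measurable rule, usable edges $\{z_i,z_i'\}$, $1\le i\le\tau:=\lceil c_0m\rceil$, whose inner endpoints $z_i$ have pairwise $\ell^\infty$-distance $\ge R_0$. Put $t_i=t_{z_i}$, $t_i'=t_{z_i'}$, $T=\{t_i\}$, $T'=\{t_i'\}$. Since $z_i\notin S$, we have $T\cap I=\emptyset$.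

*Removing the tested chambers.* Let $G_T$ be $G_n$ with the interiors of the chambers of all $t\in T$ deleted. Bases are never interior vertices, so $I,T,T'\subset V(G_T)$. The graph $G_T$ is determined by $\mathcal G$ and the $X$'s of the chambers not belonging to $T$. Since $z_i$ is good, there is a shortest path of length $\le\rho'L$ in $G$ between $t_i'$ and $t_i$. It stays in $V_n$ and avoids prepared interiors, so $\mathrm{dist}_{G_T}(t_i',t_i)\le\rho'L$. For $j\ne i$ we have $|z_i'-z_j|_\infty\ge R_0-1$, so
$$\mathrm{dist}_{G_T}(t_i',t_j)\ge|t_i'-t_j|_\infty\ge(R_0-2)L>\rho'L .$$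
By Lemma 1, $(x-A_{G_T})^{-1}[T',T]$ is non-singular.

*The starting space.* For $g\in F^{V(G_T)}$ write $s_v(g)=((x-A_{G_T})g)(v)$ for the source of $g$ at $v$, and let
$$E_0=\{g\in F^{V(G_T)}:\ s_v(g)=0\text{ for }v\notin I\cup T,\quad g(t')=0\text{ for }t'\in T'\}.$$
Parametrize $g=(x-A_{G_T})^{-1}s$ with $s\in F^{I\sqcup T}$, a space of dimension $|I|+\tau$. The $\tau$ conditions at $T'$ are independent, already on $F^T$, by the non-singularity just shown. So $\dim E_0=|I|=|S|$.

*Testing one chamber at a time.* With $X_i$ the variable of the chamber of $t_i$ and $\varphi_j$ as in (3), define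
$$E_i=\{g\in E_{i-1}:\ s_{t_i}(g)=\varphi_{X_i}\,g(t_i)\},\qquad1\le i\le\tau .$$
Say that a *coincidence* occurs at step $i$ if $E_i=E_{i-1}$ and $g\mapsto g(t_i)$ is not identically $0$ on $E_{i-1}$. In the toy instance of Section 5, on the line $\alpha=\xi\beta$, a coincidence is the event $\varphi_X=x-\xi$.

*A coincidence has probability at most $1/h$.* On $\mathcal U_\Pi$, condition on $\mathcal G$, on the $X$'s of all chambers not belonging to $T$, and on $X_1,\dots,X_{i-1}$. Then $E_{i-1}$ is determined, and by (4) $X_i$ is still uniform on $\{0,\dots,h-1\}$. If $g(t_i)\not\equiv0$ on $E_{i-1}$, there is at most one $\varphi\in F$ with $s_{t_i}(g)=\varphi\,g(t_i)$ for all $g\in E_{i-1}$, because two of them would differ by a multiplier annihilating all $g(t_i)$. As $\varphi_0,\dots,\varphi_{h-1}$ are distinct, at most one value of $X_i$ gives a coincidence. So the conditional probability is $\le1/h$. Conditioning successively, coincidences occur at all steps of a given set $\Theta\subset\{1,\dots,\tau\}$ with probability $\le h^{-|\Theta|}$.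

*Summing up.* Let $\mathcal A_\Pi\subset\mathcal U_\Pi$ be the event that there are at least $\tau/2$ coincidences. A union bound over sets $\Theta$ gives
$$\mathbb P(\mathcal A_\Pi)\le2^\tau h^{-\tau/2}=(4/h)^{\tau/2}\le(4/h)^{c_0m/2}.$$
By Lemma 6 and the choice of $h$,
$$\mathbb P\Big(\bigcup_{m\ge|S_0|}\ \bigcup_{\Pi\in\mathfrak P_m}\mathcal A_\Pi\Big)\le\sum_{m\ge|S_0|}\big(4C_1(4/h)^{c_0/2}\big)^m\le\sum_{m\ge|S_0|}4^{-m}.$$

**Step (iv): if (6) holds and $\mathcal B$ does not, then $\mathcal A_\Pi$ holds for the contours $\Pi$ of Section 7.** This step connects the kernel with the tests.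

*Enough usable edges.* By (8), $m\ge8d|S_0|$. Since $\mathcal B$ fails, at most $m/4$ edges have a bad endpoint. At most $2d|S_0|\le m/4$ edges have their inner endpoint in $S$. So at least $m/2$ edges are usable and $\mathcal U_\Pi$ holds. By Step 2 of Section 7, each $z_i\in Z$, and $f(t_i')=0$ for all $f\in\mathcal F$ and all $i$.

*Claim: $f|_{V(G_T)}\in E_i$ for all $f\in\mathcal F$ and $0\le i\le\tau$, and $f\mapsto f|_{V(G_T)}$ is injective on $\mathcal F$.* Let $f=\mathcal Ry$ with $y\in\mathcal N$. Then $(x-A_{V_n})f=y$ is supported on $I$, which contains no interior vertices. Consider the chamber $u_0=t_i,u_1,\dots,u_h$. It lies in $V_n$. On the separate component $\{u_{X_i+1},\dots,u_h\}$ the equation is $(x-A)f=0$ with an invertible matrix, so $f=0$ there. On the dangling path it is $(x-A_{P_{X_i}})f=f(t_i)\delta_{u_1}$, so $f(u_1)=\varphi_{X_i}f(t_i)$ if $X_i\ge1$. The only possible open edge from this interior to $V(G_T)$ is $\{t_i,u_1\}$, and it is open if and only if $X_i\ge1$. Hence for $g=f|_{V(G_T)}$,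
$$(x-A_{G_T})g=y+\sum_i\varphi_{X_i}g(t_i)\,\delta_{t_i}.\tag{9}$$
So $s_v(g)=0$ off $I\cup T$. As $T\cap I=\emptyset$, also $s_{t_i}(g)=\varphi_{X_i}g(t_i)$ for all $i$. Together with $g|_{T'}=0$ this gives $g\in E_i$ for all $i$. If $g=0$, then (9) gives $y=0$, so $f=0$.

*Counting coincidences.* By the claim and (6), $\dim E_\tau\ge\dim\mathcal N\ge\frac34|S|$, while $\dim E_0=|S|$. Each step imposes one linear condition, so the dimension drops by $0$ or $1$, and there are at most $\frac14|S|$ drops. At a step without a drop we have $E_i=E_{i-1}$; moreover $g(t_i)\not\equiv0$ on $E_{i-1}\supset\mathcal F|_{V(G_T)}$, because $z_i\in Z$. So such a step is a coincidence. By (8), $\tau\ge c_0m\ge\frac12|S_0|\ge\frac12|S|$, so the number of coincidences is at least $\tau-\frac14|S|\ge\tau/2$. Thus $\mathcal A_\Pi$ holds.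

**Conclusion.** By (i)–(iii), with probability at least $1-\frac1{10}-2\sum_{m\ge|S_0|}4^{-m}$, which is $\ge\frac12$ for $n$ large, we have $|S|\ge\frac12|S_0|$, $\mathcal B$ fails, and no $\mathcal A_\Pi$ with $\Pi\in\mathfrak P_m$, $m\ge|S_0|$, occurs. By (iv), then (6) fails, that is, $\dim\mathcal N<\frac34|S|$. Hence
$$\operatorname{rank}\mathcal R[J,I]=|S|-\dim\mathcal N>\tfrac14|S|\ge\tfrac18|S_0| ,$$
and the rank, an integer, is at least $\lceil|S_0|/8\rceil$. This proves Proposition 4 and therefore Theorem 1. In particular, for every $d\ge3$ and $p\in(p_c(d),1]$, $\mu_p$ has a non-trivial continuous part. $\blacksquare$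

## 10. Degree-dependent potentials and two-sided bounds

For $w:\{0,\dots,2d\}\to\mathbb R$ let $H_p=A_p+w(\deg_{G_p}(\cdot))$. The choice $w=0$ gives the adjacency operator, and $w(j)=-j$ gives minus the graph Laplacian. Let $\mu_p^w$ be the averaged spectral measure of $H_p$ at $\delta_0$, $m_c^w(p)=1-\sum_\lambda\mu_p^w(\{\lambda\})$, and $\theta(p)=\mathbb P(0\leftrightarrow\infty)$.

**Theorem 2.** Let $d\ge2$ and let $w$ be arbitrary.

1. For every $p$: $m_c^w(p)\le\theta(p)$. In particular $\mu_p^w$ is purely atomic if $\theta(p)=0$, hence for all $p<p_c(d)$.
2. For $p_c(d)<p<1$: $0<m_c^w(p)<\theta(p)$. For $p=1$: $m_c^w(1)=1$.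

Consequently, for $p\ne p_c(d)$, $\mu_p^w$ has a non-trivial continuous part if and only if $p>p_c(d)$. The case $p=p_c(d)$ is covered only when $\theta(p_c)=0$; then part 1 applies.

**Part 1.** Let $\mu_0^w$ be the spectral measure of $H_p$ at $\delta_0$. On $\{|C(0)|<\infty\}$ the operator restricted to $C(0)$ is a finite matrix, determined by the finite cluster together with its vertex degrees. So $\mathbb E[\mu_0^w;|C(0)|<\infty]$ is a countable sum of multiples of finitely supported measures. It is purely atomic, of total mass $1-\theta(p)$. Hence $m_c^w(p)\le\theta(p)$.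

**Part 2, $p=1$.** $H_1=A_1+w(2d)$, so $\mu_1^w$ is a translate of $\mu_1$, which is absolutely continuous by Section 2.

**Part 2, upper bound.** Here we place the eigenvector of Section 2 in the infinite cluster. Let $a=0$, $v=e_1$, $b=e_1+e_2$. The graph $\mathbb Z^d\setminus\{a,b\}$ is connected: from any other vertex the $2d\ge4$ axis rays meet only at that vertex, so at most two of them hit $\{a,b\}$; some ray escapes a large cube, whose complement is connected. As in part (a) of Lemma 5, $v$ is in an infinite cluster off $\{a,b\}$ with positive probability. This event is independent of the edges at $a$ and $b$. So with positive probability, in addition, $\{a,v\}$ and $\{v,b\}$ are open and all other edges at $a$ and $b$ are closed. Then $0\in C_\infty$, and $a,b$ have degree one with the common neighbour $v$, so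
$$H_p(\delta_a-\delta_b)=w(1)(\delta_a-\delta_b).$$
The normalized eigenvector has squared overlap $\frac12$ with $\delta_0$, and the spectral measure at $\delta_0$ has an atom of mass $\ge\frac12$ at $w(1)$. Hence $\mathbb E[\mu_0^w;0\in C_\infty]$, of total mass $\theta(p)$, has an atom. The remaining part of $\mu_p^w$ is purely atomic by part 1, so $m_c^w(p)<\theta(p)$.

**Part 2, lower bound.** Let $p_c(d)<p<1$. We repeat Sections 3 and 5–9 with $A_B$ replaced by $H_B=1_BH_p1_B$, degrees always taken in $G_p$. We go through the places where the operator enters.

*Lemmas 1 and 2.* Their proofs use the resolvent expansion (1), symmetry, and the facts that for a matrix $H$ in place of $A$, $H^j(b,a)=0$ for $j<\mathrm{dist}(b,a)$, and $H^j(b,a)=A^j(b,a)\ge1$ for $j=\mathrm{dist}(b,a)<\infty$. These hold for $H=A$ plus any real diagonal matrix: a diagonal entry is a step that does not move, and a walk of length $\mathrm{dist}(b,a)$ from $b$ to $a$ has no room for one.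

*Lemma 3.* The proof is unchanged. For $u=1_B\varphi$ with $\varphi\in\ker(H_p-\lambda)$ and $v\in B\setminus\partial B$ we have $(H_Bu)(v)=(H_p\varphi)(v)$, since the diagonal of $H_B$ uses degrees in $G_p$. Translation invariance holds as before. The derivation of Theorem 1 from Proposition 4 is then the same.

*Sections 6, 7 and 8.* Sections 6 and 8 concern only percolation and the lattice. In Section 7 the operator enters only through $\mathcal R=(x-H_{V_n})^{-1}$ and Lemma 1.

*Step (iii) of Section 9.* Replace $A_{G_T}$ by $\widetilde H=A_{G_T}+w(\deg^\circ)$ on $V(G_T)$. Here $\deg^\circ(v)$ is the degree in $G_p$, except that for $v=t_i$ the edge $\{t_i,u_1\}$ of its chamber is not counted. No other vertex of $V(G_T)$ has an open edge to the deleted interiors, so $\widetilde H$ is determined by $\mathcal G$ and the $X$'s of the chambers not belonging to $T$. Replace $\varphi_{X_i}$ by $\psi_{i,X_i}$, where $\psi_{i,0}=0$ and, for $1\le X\le h-1$,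
$$\psi_{i,X}=w(\deg^\circ(t_i)+1)-w(\deg^\circ(t_i))+\big[(x-\mathcal J_X)^{-1}\big]_{11},$$
with $\mathcal J_X$ the $X\times X$ tridiagonal matrix with off-diagonal entries $1$ and diagonal $w(2),\dots,w(2),w(1)$ (just $w(1)$ if $X=1$). The argument after (3) shows that $[(x-\mathcal J_X)^{-1}]_{11}$ has exactly $X$ poles. Adding a constant does not change the poles, so for fixed $i$ the functions $\psi_{i,0},\dots,\psi_{i,h-1}$ are distinct. Under the conditioning of step (iii) they are known functions of the value of $X_i$, so a coincidence again has conditional probability at most $1/h$, and the rest of step (iii) is unchanged.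

*Step (iv) of Section 9.* Let $f=\mathcal Ry$, $y\in\mathcal N$. On the separate component of the chamber of $t_i$ the equation is homogeneous with an invertible matrix $x$ minus a real symmetric matrix, so $f=0$ there. On the dangling path the vertices $u_1,\dots,u_{X_i-1}$ have degree $2$ and $u_{X_i}$ has degree $1$, so $f(u_1)=[(x-\mathcal J_{X_i})^{-1}]_{11}f(t_i)$ if $X_i\ge1$. At $t_i$ the true degree is $\deg^\circ(t_i)+1$ if $X_i\ge1$ and $\deg^\circ(t_i)$ if $X_i=0$. With $g=f|_{V(G_T)}$, the equation at $t_i$ for $X_i\ge1$ therefore reads
$$\big((x-\widetilde H)g\big)(t_i)=f(u_1)+\big[w(\deg^\circ(t_i)+1)-w(\deg^\circ(t_i))\big]g(t_i)=\psi_{i,X_i}\,g(t_i),$$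
where we used $y(t_i)=0$. For $X_i=0$ the left side is $0=\psi_{i,0}\,g(t_i)$. At the other vertices of $V(G_T)$ nothing changes, and (9) becomes
$$(x-\widetilde H)g=y+\sum_i\psi_{i,X_i}\,g(t_i)\,\delta_{t_i}.$$
From here the claim in step (iv), the count of coincidences and the conclusion are as before. This proves Proposition 4 for $H_{V_n}$, and the derivation in Section 3 yields $m_c^w(p)>0$. $\blacksquare$
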